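
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Sequences monochromatic together with their $\vec a$-sums}


\begin{abstract}
Let $a_1,\dots,a_k$ be nonzero integers. We determine when every finite coloring of the positive integers admits a sequence $\langle x_n\rangle$ such that all terms $x_n$ and all sums $a_1x_{n_1}+\dots+a_kx_{n_k}$ with $n_1<\dots<n_k$ have the same color: exactly when $\sum a_i=0$ and $a_k=1$, or $\sum a_i=1$, or all $a_i$ equal $1$. This was known when, up to sign, all $a_i$ are powers of one integer. The proof works for nonzero rational coefficients. Its main tool is a greedy decomposition of integers into words that commutes exactly with multiplication by every $a_i$.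
\end{abstract}

\section{The question and the answer}

Write $\mathbb N=\{1,2,3,\dots\}$. A finite or infinite matrix $A$ with integer entries, only finitely many of them nonzero in each row, is \emph{image partition regular} if for every finite coloring of $\mathbb N$ there is a vector $\vec x$ with entries in $\mathbb N$ such that all entries of $A\vec x$ have the same color. Let $\vec a=\langle a_1,\dots,a_k\rangle$ be a sequence of nonzero integers. Let $B(\vec a)$ be the matrix, with columns indexed by $\mathbb N$, that consists of all rows whose nonzero entries are $a_1,\dots,a_k$ in this order, each occurring once, and put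
\[
M(\vec a)=\begin{pmatrix} I\\ B(\vec a)\end{pmatrix},
\]
where $I$ is the infinite identity matrix. Given a sequence $x=\langle x_n\rangle_{n=1}^\infty$, call the numbers
\[
a_1x_{n_1}+a_2x_{n_2}+\dots+a_kx_{n_k}\qquad(n_1<n_2<\dots<n_k)
\]
the \emph{$\vec a$-sums} of $x$. Then $M(\vec a)$ is image partition regular if and only if every finite coloring of $\mathbb N$ admits a sequence in $\mathbb N$ whose terms and $\vec a$-sums all have one color.

There are three visible ways to find such a sequence. Put $s=a_1+\dots+a_k$.
\begin{itemize}
\item If $s=1$, a constant sequence has all its $\vec a$-sums equal to its terms.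
\item If all $a_i$ equal $1$, Hindman's theorem on finite sums applies.
\item If $s=0$, the $\vec a$-sums do not change when a constant is added to $x$. Ramsey's theorem makes the $\vec a$-sums monochromatic, and when $a_k=1$ a suitable shift turns the terms into $\vec a$-sums as well.
\end{itemize}
For $k=1$ only $\langle 1\rangle$ is covered. For $k=2$ the list is $\langle a,1-a\rangle$ with $a\ne0,1$, $\langle -1,1\rangle$ and $\langle 1,1\rangle$. Order matters: $\langle 1,-1\rangle$ is not on the list. Indeed, if all differences $x_{n_1}-x_{n_2}$ with $n_1<n_2$ were positive, then $x$ would be an infinite strictly decreasing sequence in $\mathbb N$.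

Gunderson, Hindman and Lefmann proved that nothing else works when there is an integer $\beta\ge2$ such that every $a_t$ is $\beta^\gamma$ or $-\beta^\gamma$ for some integer $\gamma\ge0$. The conjecture posed in \cite{source} is that the same answer holds for all sequences of nonzero integers. We prove it. Nothing in the argument needs integer coefficients, so we allow rational ones. For $a_1,\dots,a_k\in\mathbb Q\setminus\{0\}$ define $\vec a$-sums as above. For a finite coloring of $\mathbb N$, call a sequence $x$ in $\mathbb N$ \emph{good} if all its terms and all its $\vec a$-sums lie in $\mathbb N$ and have the same color. Call $M(\vec a)$ \emph{regular} if every finite coloring of $\mathbb N$ has a good sequence. For integer $\vec a$ this is image partition regularity of $M(\vec a)$.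

\begin{theorem}\label{thm:main}
Let $k\in\mathbb N$, let $a_1,\dots,a_k\in\mathbb Q\setminus\{0\}$ and $s=a_1+\dots+a_k$. Then $M(\vec a)$ is regular if and only if one of the following holds:
\begin{enumerate}
\item[(1)] $s=0$ and $a_k=1$;
\item[(2)] $s=1$;
\item[(3)] $a_1=a_2=\dots=a_k=1$.
\end{enumerate}
\end{theorem}

For integer coefficients this says that the conjecture is true.

Sufficiency is proved in Section~\ref{sec:suff}. For necessity the value of $s$ decides the method. If $s=0$, comparing sizes suffices (Section~\ref{sec:size}). If $s\notin\{0,1\}$, a suitable congruence coloring forces the terms of a good sequence, along a subsequence, to become highly divisible by any finitely many chosen primes, and the work lies in showing that all $a_i$ equal $1$. Section~\ref{sec:idea} explains the method for $\langle1,2,3,1\rangle$, assuming a suitable way of writing integers as words. Section~\ref{sec:peel} constructs these words, and Section~\ref{sec:nec} completes the proof. Section~\ref{sec:variants} treats colorings of $\mathbb Z\setminus\{0\}$ and sequences with distinct terms.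

We use throughout that \emph{a subsequence of a good sequence is good}. For a prime $q$, $v_q$ denotes the $q$-adic valuation on $\mathbb Q\setminus\{0\}$ and on $\mathbb Q_q\setminus\{0\}$, where $\mathbb Q_q$ is the $q$-adic completion of $\mathbb Q$; by convention $v_q(0)=\infty$. The ring of $q$-adic integers is $\mathbb Z_q$, which is compact.

\section{Three constructions}\label{sec:suff}

We prove that each of (1), (2), (3) implies regularity. Two theorems are used. \emph{Ramsey's theorem}: if the $k$-element subsets of $\mathbb N$ are finitely colored, there is an infinite subset of $\mathbb N$ all of whose $k$-element subsets have one color. \emph{Hindman's theorem}: if $\mathbb N$ is finitely colored, there is a sequence $\langle w_n\rangle$ in $\mathbb N$ such that all sums $\sum_{n\in F}w_n$, with $F\subset\mathbb N$ finite and nonempty, have one color.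

\medskip
\noindent\textbf{Case (2).} If $s=1$, every constant sequence is good.

\medskip
\noindent\textbf{Case (3).} A sequence given by Hindman's theorem is good.

\medskip
\noindent\textbf{Case (1).} Let $s=0$ and $a_k=1$; then $k\ge2$. Let $D$ be a common denominator of the $a_i$. Choose positive multiples $y_1<y_2<\cdots$ of $D$ with $y_{n+1}>\bigl(\sum_i|a_i|\bigr)y_n$ for all $n$. Every $\vec a$-sum of $y$ is an integer, and it is positive since
\[
\sum_{i=1}^k a_iy_{n_i}\ \ge\ y_{n_k}-\Bigl(\sum_{i<k}|a_i|\Bigr)y_{n_{k-1}}>0 .
\]
Both properties persist for subsequences. Color the set $\{n_1<\dots<n_k\}$ by the color of $\sum_ia_iy_{n_i}$. By Ramsey's theorem we may pass to a subsequence of $y$ all of whose $\vec a$-sums have one color. Put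
\[
z=\sum_{i<k}a_iy_i,\qquad x_n=z+y_{k-1+n}\quad(n\ge1).
\]
Since $a_k=1$, the number $x_n$ is the $\vec a$-sum of $y$ with indices $1,\dots,k-1,k-1+n$. Since $s=0$, the contribution of $z$ to an $\vec a$-sum of $x$ vanishes, and $\sum_ia_ix_{n_i}=\sum_ia_iy_{k-1+n_i}$ is again an $\vec a$-sum of $y$. So $x$ is good. Note that this $x$ is strictly increasing.

\section{Size: the last coefficient and the case $s=0$}\label{sec:size}

In an increasing sequence one can fix all indices except the last and let the last tend to infinity. Then the $\vec a$-sum is about $a_k$ times its last term, and a coloring by logarithmic size detects the factor $a_k$.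

\begin{lemma}\label{lem:size}
If $a_k\ne1$, there is a finite coloring of $\mathbb N$ for which no strictly increasing sequence is good.
\end{lemma}

\begin{proof}
Let $x$ be a strictly increasing sequence in $\mathbb N$ whose $\vec a$-sums all lie in $\mathbb N$. For $n\ge k$ let $y_n=\sum_{i<k}a_ix_i+a_kx_n$, an $\vec a$-sum of $x$. Since $x_n\to\infty$, we have $y_n/x_n\to a_k$. As $y_n>0$ and $a_k\ne0$, it follows that $a_k>0$. So if $a_k<0$ no such $x$ exists, and any coloring will do.

Let $a_k>0$, $a_k\ne1$. Put $\delta=|\log a_k|>0$ and color $m\in\mathbb N$ by $\lfloor 2(\log m)/\delta\rfloor\bmod 4$. For $x$ and $y_n$ as above, the difference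
\[
\frac{2\log y_n}{\delta}-\frac{2\log x_n}{\delta}
\]
converges to $2$ if $a_k>1$ and to $-2$ if $a_k<1$. The difference of the floors of two reals differs by less than $1$ from the difference of the reals. Hence for large $n$ the floors differ by $1$, $2$ or $3$ in absolute value, and $x_n$, $y_n$ have different colors.
\end{proof}

\noindent\textbf{Necessity when $s=0$.} Let $s=0$ and $a_k\ne1$, and use the coloring of Lemma~\ref{lem:size}. In a good sequence no value can occur infinitely often, since a constant subsequence would have the $\vec a$-sum $0\notin\mathbb N$. So a good sequence would have a strictly increasing subsequence, which would again be good, contrary to the lemma. Hence $M(\vec a)$ is not regular.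

\section{The idea: words, and the case $\langle 1,2,3,1\rangle$}\label{sec:idea}

Now let $s\notin\{0,1\}$. We shall see (Lemma~\ref{lem:div}) that, for a suitable congruence coloring, every good sequence has a subsequence with $v_q(x_n)\to\infty$ for any finitely many prescribed primes $q$. In particular its terms tend to infinity, so size gives $a_k=1$; similarly, the first nonzero $p$-adic digit gives $a_1=1$ for a suitable prime $p$. The difficulty is the coefficients in the middle, which are invisible both to size and to residues.

For integers, if $k\le3$ and $a_1=a_k=1$, then all coefficients are up to sign powers of one integer. The shortest examples with $a_1=a_k=1$ outside this class have $k=4$; take $\vec a=\langle1,2,3,1\rangle$, where $s=7$. Suppose we could assign to each positive integer $x$ a finite nonempty word $Z(x)=(z_1,\dots,z_l)$ of nonzero integers such that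
\begin{enumerate}
\item[(W1)] $Z(2x)=2Z(x)$ and $Z(3x)=3Z(x)$, letter by letter;
\item[(W2)] $Z(u+L)=Z(u)^\frown Z(L)$ (concatenation) whenever $L$ is divisible by high enough powers of $2$, $3$ and $5$, depending on $u$.
\end{enumerate}
Let $x$ be a sequence with $v_q(x_n)\to\infty$ for $q=2,3,5$. Choosing $n_1<n_2<n_3<n_4$ with each index large in terms of the preceding ones, we would get for $y=x_{n_1}+2x_{n_2}+3x_{n_3}+x_{n_4}$
\[
Z(y)=Z(x_{n_1})^\frown 2Z(x_{n_2})^\frown 3Z(x_{n_3})^\frown Z(x_{n_4}).
\]
Give each letter $z$ the residue $\varepsilon(z)\in\mathbb F_5^*$ of $z/5^{v_5(z)}$. In addition to the congruence data, let the color of $x$ record the residues $\varphi$ and $\lambda$ of the first and last letter of $Z(x)$, and for each $h\in\mathbb F_5^*$ the number $c_h$ of adjacent pairs $(z_j,z_{j+1})$ with $\varepsilon(z_j)/\varepsilon(z_{j+1})=h$, but only \emph{modulo $3$}. Multiplying a word by $2$ or $3$ does not change its ratios. So if the $x_{n_i}$ have the same color, the number of pairs of ratio $h$ inside the four blocks of $Z(y)$ is congruent to $4c_h\equiv c_h$ modulo $3$. The modulus $3=k-1$ is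 chosen for exactly this reason. If $y$ has the same color too, the number of junctions of ratio $h$ must therefore be divisible by $3$ for each $h$. The ratios at the three junctions are
\[
\frac{\lambda}{2\varphi},\qquad \frac{2\lambda}{3\varphi},\qquad\frac{3\lambda}{\varphi},
\qquad\text{that is,}\qquad 3\rho,\ 4\rho,\ 3\rho\quad\text{with }\rho=\lambda/\varphi ,
\]
since $1/2=3$ and $2/3=4$ in $\mathbb F_5$. One ratio occurs twice and another once, and neither count is divisible by $3$. So no good sequence exists for this coloring.

It remains to find the words. Base $5$ digits, say with digits $-2,\dots,2$, satisfy (W2) but not (W1), because of carries: $7=2+5$, but $14=-1-2\cdot5+25$. In base $\beta$, multiplication by a power of $\beta$ is a mere shift, but $2$ and $3$ are not powers of one $\beta$. The way out is to build the multiplicative symmetry into each step of the expansion.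

\section{Peeling}\label{sec:peel}

Let $a_1,\dots,a_k\in\mathbb Q\setminus\{0\}$. Let $S$ be the finite (possibly empty) set of primes $q$ with $v_q(a_i)\ne0$ for some $i$. Let $p\notin S$ be an odd prime, and put
\[
T=S\cup\{p\},\qquad R=\mathbb Z[1/q:q\in S].
\]
For $t\in R\setminus\{0\}$ let
\[
\sigma(t)=\prod_{q\in S}q^{v_q(t)}>0,\qquad t'=\frac{t}{\sigma(t)} .
\]
Thus $\sigma(t)$ is the $S$-part of $t$, and $t'$ is an integer prime to all $q\in S$. Up to sign, $t'$ does not change when $t$ is multiplied by one of the $a_i$. So we take the lowest nonzero $p$-adic digit not of $t$ but of $t'$, and then multiply back by $\sigma(t)$. The digits are chosen symmetric about $0$ so that signs cause no trouble. Precisely, let $v=v_p(t)=v_p(t')$, let $d$ be the unique integer with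
\[
0<|d|\le\tfrac{p-1}2,\qquad \frac{t'}{p^v}\equiv d\pmod p,
\]
and put
\[
\pi(t)=\sigma(t)\,d\,p^v\in R\setminus\{0\}.
\]
Now \emph{peel} $t$: let $t_0=t$ and $t_{j+1}=t_j-\pi(t_j)$ as long as $t_j\ne0$. The nonzero $t_j$ are the \emph{tails} of $t$; in particular $t$ is one of its own tails.

The $S$-part is removed anew at each step, so termination needs an argument: the integers $t_j'$ stay under control while their $p$-adic valuations increase.

\begin{lemma}\label{lem:term}
For every $t\in R\setminus\{0\}$ some $t_l$ equals $0$. Hence $t=\sum_{j<l}\pi(t_j)$.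
\end{lemma}

\begin{proof}
For each tail $t_j$ let $v_j=v_p(t_j)$, let $d_j$ be the digit used for $t_j$, and put $w_j=t_j'-d_jp^{v_j}$. Then $t_{j+1}=\sigma(t_j)w_j$, and $w_j$ is an integer divisible by $p^{v_j+1}$. Suppose $t_{j+1}\ne0$. Then $\sigma(t_{j+1})=\sigma(t_j)\sigma(w_j)$, so $t_{j+1}'=w_j/\sigma(w_j)$. Since $w_j$ is a nonzero integer, $\sigma(w_j)\ge1$. Hence
\[
v_{j+1}=v_p(w_j)>v_j,\qquad |t_{j+1}'|\le|w_j|\le|t_j'|+\tfrac{p-1}2\,p^{v_j}.
\]
The exponents $v_0<v_1<\dots<v_{j-1}$ are distinct nonnegative integers below $v_j$. So, whenever $t_j$ is a tail,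
\[
|t_j'|\le|t_0'|+\frac{p-1}2\sum_{i<j}p^{v_i}\le|t_0'|+\frac{p-1}2\sum_{m=0}^{v_j-1}p^m<|t_0'|+\frac{p^{v_j}}2 .
\]
But $p^{v_j}$ divides the nonzero integer $t_j'$, so $p^{v_j}\le|t_j'|$ and therefore $p^{v_j}<2|t_0'|$. As the $v_j$ increase strictly, there are only finitely many tails.
\end{proof}

Let $Z(t)=(\pi(t_0),\dots,\pi(t_{l-1}))$, a nonempty finite word whose letters have sum $t$.

\begin{example}\label{ex:peel}
Let $S=\{2,3\}$ and $p=5$, so the digits are $\pm1,\pm2$. For $t=7$ we have $\sigma(7)=1$ and $7\equiv2\pmod 5$, so $\pi(7)=2$. The next tail is $5$, and $\pi(5)=5$. Thus $Z(7)=(2,5)$. For $14$ and $21$ the $S$-parts are $2$ and $3$, and in both cases $t'=7$; the first letters are $4$ and $6$, the next tails $10$ and $15$, and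
\[
Z(14)=(4,10)=2\,Z(7),\qquad Z(21)=(6,15)=3\,Z(7).
\]
The $S$-part is recomputed at each step: $19\equiv-1\pmod5$ gives $\pi(19)=-1$ and the tail $20=2^2\cdot5$, which is removed in one piece, so $Z(19)=(-1,20)$.
\end{example}

Property (W1) holds in general.

\begin{lemma}\label{lem:mult}
If $a=\pm\prod_{q\in S}q^{e_q}$ with $e_q\in\mathbb Z$, then $Z(at)=a\,Z(t)$ letter by letter, for all $t\in R\setminus\{0\}$. In particular this holds for $a=a_1,\dots,a_k$.
\end{lemma}

\begin{proof}
We have $\sigma(at)=|a|\sigma(t)$, hence $(at)'=\operatorname{sgn}(a)\,t'$. Since $p\notin S$, $v_p(at)=v_p(t)$. By the symmetry of the digit set, the digit $d$ is replaced by $\operatorname{sgn}(a)d$. So $\pi(at)=a\,\pi(t)$ and $at-\pi(at)=a(t-\pi(t))$. Iterating this gives the lemma.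
\end{proof}

Next comes (W2). Adding $L$ to $u$ must not disturb any step in the peeling of $u$. Since each step looks both at the $S$-part and at a $p$-adic digit of a tail, $L$ has to be more divisible than every tail by \emph{every} prime of $T$.

\begin{lemma}\label{lem:concat}
Let $u,L\in R\setminus\{0\}$ be such that $v_q(L)>v_q(t)$ for every $q\in T$ and every tail $t$ of $u$. Then $Z(u+L)=Z(u)^\frown Z(L)$.
\end{lemma}

\begin{proof}
Let $t$ be a tail of $u$ and $v=v_p(t)$. For $q\in T$ we have $v_q(t+L)=v_q(t)$. Hence $t+L\ne0$, $\sigma(t+L)=\sigma(t)$ and $v_p(t+L)=v$. Moreover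
\[
(t+L)'=t'+\frac{L}{\sigma(t)},
\]
and $L/\sigma(t)$ is an integer, because $L\in R$ and $v_q(L)>v_q(t)=v_q(\sigma(t))$ for $q\in S$. Its $p$-adic valuation is $v_p(L)>v$. So $t$ and $t+L$ have the same digit, $\pi(t+L)=\pi(t)$, and
\[
(t+L)-\pi(t+L)=\bigl(t-\pi(t)\bigr)+L .
\]
Here $t-\pi(t)$ is either the next tail of $u$ or $0$. So, starting from $t=u$, the peeling of $u+L$ first produces the letters of $Z(u)$, then reaches the remainder $0+L=L$, and continues with the letters of $Z(L)$.
\end{proof}

\begin{example}
Let $S=\{2,3\}$, $p=5$ and $u=7$, with tails $7$ and $5$. The hypothesis of Lemma~\ref{lem:concat} says that $L$ is a nonzero integer divisible by $2\cdot3\cdot5^2=150$. For $L=1050=150\cdot7$ the $S$-part is $6$ and $Z(L)=(300,750)$, and indeed $Z(1057)=(2,5,300,750)$. Divisibility by $p$ alone is not enough: $L=25$ has $v_5(L)=2$, larger than the $5$-adic valuations of both tails, but $7+25=2^5$ and $Z(32)=(32)$, whereas $Z(7)^\frown Z(25)=(2,5,25)$.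
\end{example}

Finally we extract from the words the data that will be colored. For $z\in R\setminus\{0\}$ let $\varepsilon(z)\in\mathbb F_p^*$ be the residue of $z/p^{v_p(z)}$, and write $\bar a$ for the residue of a rational number $a$ with $v_p(a)=0$. Then $\varepsilon(a_iz)=\bar a_i\,\varepsilon(z)$, since $p\notin S$. For $x\in R\setminus\{0\}$ with $Z(x)=(z_1,\dots,z_l)$ put
\[
\varphi(x)=\varepsilon(z_1),\qquad \lambda(x)=\varepsilon(z_l),\qquad
c_h(x)=\#\{j<l:\ \varepsilon(z_j)/\varepsilon(z_{j+1})=h\}\quad(h\in\mathbb F_p^*).
\]
By Lemma~\ref{lem:mult},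
\begin{equation}\label{eq:scaling}
\varphi(a_ix)=\bar a_i\,\varphi(x),\qquad \lambda(a_ix)=\bar a_i\,\lambda(x),\qquad c_h(a_ix)=c_h(x).
\end{equation}

\section{Necessity when $s\notin\{0,1\}$}\label{sec:nec}

Let $s\notin\{0,1\}$ and suppose that $M(\vec a)$ is regular. We show that (3) holds.

\subsection*{The coloring}

With $S$ as in Section~\ref{sec:peel}, choose an odd prime $p\notin S$ that does not divide the numerator of any \emph{nonzero} number among
\begin{equation}\label{eq:p}
a_1-1,\qquad a_k-1,\qquad a_ia_{i+2}-a_{i+1}^2\quad(1\le i\le k-2).
\end{equation}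
These numbers have denominators prime to $p$, so each of them is zero as soon as it is zero modulo $p$. For each $q\in T$ choose integers
\[
m_q>|v_q(s)|,\qquad e_q>\max\bigl(0,v_q(s-1)\bigr);
\]
this is possible since $s\ne0$ and $s\ne1$. Color $x\in\mathbb N$ by the following data, which take only finitely many values:
\begin{enumerate}
\item[(A)] for each $q\in T$: $v_q(x)\bmod m_q$ and the residue of $xq^{-v_q(x)}$ modulo $q^{e_q}$;
\item[(B)] $\varphi(x)$ and $\lambda(x)$;
\item[(C)] if $k\ge2$: $c_h(x)\bmod (k-1)$ for each $h\in\mathbb F_p^*$.
\end{enumerate}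
Let $x=\langle x_n\rangle$ be a good sequence for this coloring. The data (A) will give high divisibility, (B) the outer coefficients, and (C) those in the middle.

\subsection*{Step 1: high divisibility}

If the terms $x_n$ converge $q$-adically to $\xi$, the $\vec a$-sums with large indices converge to $s\xi$. The data (A) are chosen to tell $\xi$ and $s\xi$ apart unless $\xi=0$.

\begin{lemma}\label{lem:div}
After passing to a subsequence, $v_q(x_n)\to\infty$ for every $q\in T$.
\end{lemma}

\begin{proof}
Each $\mathbb Z_q$ is compact, so we may pass to a subsequence such that $x_n\to\xi_q$ in $\mathbb Z_q$ for each of the finitely many $q\in T$. We claim that every $\xi_q$ is $0$. Suppose $\xi=\xi_q\ne0$ for some $q\in T$. For $n_1<\dots<n_k$ large, the $\vec a$-sum $y=\sum_ia_ix_{n_i}$ is $q$-adically as close as desired to $s\xi$, which is nonzero because $s\ne0$. So for large indices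
\[
v_q(x_{n_1})=v_q(\xi),\qquad v_q(y)=v_q(s)+v_q(\xi),
\]
and $x_{n_1}q^{-v_q(x_{n_1})}$ and $yq^{-v_q(y)}$ are congruent modulo $q^{e_q}$ to $\xi q^{-v_q(\xi)}$ and $s\xi q^{-v_q(s\xi)}$, respectively. As $x_{n_1}$ and $y$ agree in (A), first $m_q$ divides $v_q(s)$, so $v_q(s)=0$ by the choice of $m_q$. Next, the units $\xi q^{-v_q(\xi)}$ and $s\xi q^{-v_q(s\xi)}$ of $\mathbb Z_q$ are congruent modulo $q^{e_q}$. Since $v_q(s)=0$, the second is $s$ times the first, so $s\equiv1\pmod{q^{e_q}}$. This says $v_q(s-1)\ge e_q$, contrary to the choice of $e_q$.
\end{proof}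

For $s=1$ no coloring could yield such a lemma, since constant sequences are then good for every coloring.

\subsection*{Step 2: a sum whose word is a concatenation}

Replace $x$ by the subsequence of Lemma~\ref{lem:div}. Choose indices $n_1<\dots<n_k$ one after another, writing $u_i=a_ix_{n_i}\in R\setminus\{0\}$. The index $n_1$ is arbitrary. Given $n_1,\dots,n_i$ with $i<k$, let $B_i$ be the maximum of $v_q(t)$ over all $q\in T$ and all tails $t$ of $u_1,\dots,u_i$; there are finitely many tails by Lemma~\ref{lem:term}. By Lemma~\ref{lem:div} we can choose $n_{i+1}>n_i$ with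
\[
v_q(a_jx_n)>B_i\qquad\text{for all } n\ge n_{i+1},\ 1\le j\le k,\ q\in T .
\]
For $i<k$ put $L_i=u_{i+1}+\dots+u_k$. Every summand $u_j$ here has $n_j\ge n_{i+1}$, so $v_q(L_i)>B_i\ge v_q(t)$ for every tail $t$ of $u_i$ and every $q\in T$. Also $L_i\ne0$: for $i=k-1$ we have $L_i=u_k$, and for $i<k-1$ we have $v_p(u_{i+1})\le B_{i+1}<v_p(u_j)$ for all $j>i+1$, so that $v_p(L_i)=v_p(u_{i+1})$ is finite. So Lemma~\ref{lem:concat} gives $Z(u_i+L_i)=Z(u_i)^\frown Z(L_i)$ for $i=1,\dots,k-1$. Since $L_i=u_{i+1}+L_{i+1}$ for $i<k-1$, we obtain for $y=u_1+\dots+u_k$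
\begin{equation}\label{eq:concat}
Z(y)=Z(u_1)^\frown Z(u_2)^\frown\cdots{}^\frown Z(u_k),\qquad Z(u_i)=a_iZ(x_{n_i}),
\end{equation}
where the second equality is Lemma~\ref{lem:mult}.

\subsection*{Step 3: reading off the coefficients}

The number $y$ is an $\vec a$-sum of $x$, so $y$ and all $x_{n_i}$ have the same color. Let $\varphi,\lambda\in\mathbb F_p^*$ and, if $k\ge2$, $c_h\in\mathbb Z/(k-1)\mathbb Z$ be their common data from (B) and (C).

\emph{End letters.} By \eqref{eq:concat} and \eqref{eq:scaling}, the first letter of $Z(y)$ gives $\varphi=\bar a_1\varphi$ and the last gives $\lambda=\bar a_k\lambda$. So $a_1\equiv a_k\equiv1\pmod p$, and by the choice of $p$ in \eqref{eq:p}, $a_1=a_k=1$. If $k=1$ then $s=1$, which is excluded. So $k\ge2$.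

\emph{Junctions.} An adjacent pair of letters of $Z(y)$ either lies inside one block $Z(u_i)$ or consists of the last letter of $Z(u_i)$ and the first letter of $Z(u_{i+1})$ for some $i<k$. By \eqref{eq:scaling} the block $Z(u_i)$ contains $c_h(x_{n_i})$ pairs of ratio $h$, and for $i<k$ the junction after it has ratio $\bar a_i\lambda/(\bar a_{i+1}\varphi)$. Therefore
\[
c_h\equiv k\,c_h+b_h\pmod{k-1},\qquad
b_h=\#\Bigl\{i<k:\ \frac{\bar a_i\lambda}{\bar a_{i+1}\varphi}=h\Bigr\}.
\]
Since $k\equiv1\pmod{k-1}$, this says $b_h\equiv0\pmod{k-1}$ for every $h$. The $b_h$ are nonnegative and $\sum_hb_h=k-1$. Hence exactly one $b_h$ is nonzero and it equals $k-1$: all $k-1$ junctions have the same ratio, so $\bar a_i/\bar a_{i+1}$ is the same for all $i<k$.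

\emph{Conclusion.} It follows that $a_ia_{i+2}\equiv a_{i+1}^2\pmod p$ for $1\le i\le k-2$, and by the choice of $p$ these are equalities. So $a_1,\dots,a_k$ is a geometric progression with a rational ratio $r$. Since $a_1=a_k=1$, we have $r^{k-1}=1$, so $r=\pm1$. If $r=-1$, then $k$ is odd and $s=1-1+\dots+1=1$, which is excluded. So $r=1$ and $a_1=\dots=a_k=1$, which is (3).

Note that the word data alone do not exclude the alternating sequences $\langle1,-1,\dots,1\rangle$ of odd length. They must not do so, since these satisfy (2).

\begin{proof}[Proof of Theorem~\ref{thm:main}]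
Sufficiency is Section~\ref{sec:suff}. Conversely, let $M(\vec a)$ be regular. If $s=0$, then $a_k=1$ by Section~\ref{sec:size}, so (1) holds. If $s=1$, then (2) holds. Otherwise (3) holds by this section.
\end{proof}

\section{Nonzero integers and distinct terms}\label{sec:variants}

\begin{theorem}\label{thm:Z}
Theorem~\ref{thm:main} remains true with $\mathbb N$ replaced by $\mathbb Z\setminus\{0\}$, both for the colored set and for the entries of $x$. That is, every finite coloring of $\mathbb Z\setminus\{0\}$ admits a sequence in $\mathbb Z\setminus\{0\}$ whose terms and $\vec a$-sums all lie in $\mathbb Z\setminus\{0\}$ and have one color if and only if one of {\rm(1)}, {\rm(2)}, {\rm(3)} holds.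
\end{theorem}

\begin{proof}
If (1), (2) or (3) holds, restrict the coloring to $\mathbb N$ and apply Theorem~\ref{thm:main}. Conversely, suppose that none holds, and let $\chi$ be a finite coloring of $\mathbb N$ with no good sequence, which exists by Theorem~\ref{thm:main}. Color $t\in\mathbb Z\setminus\{0\}$ by $(\operatorname{sgn}t,\chi(|t|))$. If all terms and $\vec a$-sums of a sequence $x$ in $\mathbb Z\setminus\{0\}$ were nonzero integers of the same color, they would have the same sign $\eta\in\{1,-1\}$. Then $\eta x$ would be a sequence in $\mathbb N$ with all its $\vec a$-sums in $\mathbb N$, and it would be good for $\chi$, a contradiction.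
\end{proof}

The constant sequences used for $s=1$ suggest asking for distinct terms. This changes nothing when $s\ne1$.

\begin{proposition}\label{prop:distinct}
Require in addition that the terms $x_n$ of good sequences be pairwise distinct.
\begin{enumerate}
\item[(a)] If $s\ne1$, the classification is unchanged: regularity holds if and only if {\rm(1)} or {\rm(3)} holds.
\item[(b)] If $s=1$, then $a_k=1$ is necessary for regularity. It is sufficient that $a_k=1$ and all tail sums $A_i=a_i+a_{i+1}+\dots+a_k$ $(1\le i\le k)$ lie in $\{0,1\}$; an example is $\vec a=\langle1,-1,1\rangle$.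
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Necessity follows from Theorem~\ref{thm:main}. For sufficiency, in case (1) the sequence constructed in Section~\ref{sec:suff} is strictly increasing. In case (3), let $w$ be a sequence given by Hindman's theorem. Its terms are positive integers, so it can be divided into consecutive finite blocks with strictly increasing sums. All finite sums of block sums are finite sums of $w$, so the sequence of block sums is good, and its terms are distinct.

(b) A sequence of distinct positive integers has a strictly increasing subsequence. So $a_k=1$ is necessary by Lemma~\ref{lem:size}, which makes no assumption on $s$.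

For sufficiency, let $w$ be a sequence given by Hindman's theorem, and put $x_n=w_1+\dots+w_n$. This sequence is strictly increasing. Let $n_1<\dots<n_k$ and $n_0=0$. A term $w_j$ with $n_{i-1}<j\le n_i$ occurs in exactly those $x_{n_m}$ with $m\ge i$, so
\[
\sum_{i=1}^ka_ix_{n_i}=\sum_{i=1}^kA_i\sum_{n_{i-1}<j\le n_i}w_j .
\]
Since every $A_i$ is $0$ or $1$ and $A_1=s=1$, this is a sum of terms of $w$ with distinct indices, and it is nonempty because $n_1\ge1$. Each $x_n$ is also such a sum, so $x$ is good. For $\langle1,-1,1\rangle$ the tail sums are $A_1=1$, $A_2=0$, $A_3=1$.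
\end{proof}

For $s=1$ Proposition~\ref{prop:distinct} gives a necessary and a sufficient condition, but not a complete classification of the variant with distinct terms.

\begin{thebibliography}{9}
\bibitem{source}
\emph{Some Partition Theorems For Infinite And Finite Matrices},
\url{http://www.kurims.kyoto-u.ac.jp/EMIS/journals/INTEGERS/papers/o12/o12.pdf}.
\end{thebibliography}

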